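# Subspaces of the dual of a polynomial space and their distance to $\ell_1$

## 1. Blocks of size $K4^j$ and a damped sum of block averages

Throughout, $\mathbb T$ is the unit circle, written additively, with normalized Haar measure $ds$; $e_\lambda(t)=e^{i\lambda t}$; $\|\cdot\|_p$ is the norm of $L_p(\mathbb T)$; $\hat F(\lambda)=\int F(u)e^{-i\lambda u}\,du$; $\log$ is the natural logarithm. Let $\Lambda$ be a set of $n$ integers and let $K$ be an integer with $1\le K\le n$.

We begin by building a function. Put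
$$J=\lfloor\log_4(1+3n/K)\rfloor .$$
Since $3n/K\ge 3$, we have $J\ge1$. By the choice of $J$,
$$K+4K+\dots+4^{J-1}K=\frac{K(4^J-1)}3\le n .$$
So the smallest $K(4^J-1)/3$ elements of $\Lambda$, taken in increasing order, can be cut into consecutive blocks $\Lambda_0<\Lambda_1<\dots<\Lambda_{J-1}$ with $|\Lambda_j|=K4^j$. The elements of $\Lambda$ that are not used lie to the right of all the blocks. Average over each block:
$$f_j=\frac1{|\Lambda_j|}\sum_{\lambda\in\Lambda_j}e_\lambda,\qquad |f_j|\le1,\qquad \|f_j\|_2=|\Lambda_j|^{-1/2}=K^{-1/2}2^{-j}.$$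
Let $|f_j|=\sum_l c_l e_l$ be the Fourier series of $|f_j|$ (the $c_l$ depend on $j$), and put
$$h_j=c_0+2\sum_{l<0}c_le_l .$$
With $\eta=\frac14$ and $\beta=1-e^{-1/4}\in(0.221,0.2213)$, define
$$F_0=\beta f_0,\qquad F_j=F_{j-1}\,e^{-\eta h_j}+\beta f_j\quad(1\le j\le J-1),\qquad F=F_{J-1}.$$

**Lemma 1.** The function $F$ is continuous, and
$$\|F\|_\infty\le1,\qquad \|F\|_2\le\tfrac12K^{-1/2},\qquad \Big|\sum_{\lambda\in\Lambda}\hat F(\lambda)\Big|\ge\frac J8 .$$

Here is what $F$ is for. Convolution with $F$ acts on $\operatorname{span}\{e_\lambda:\lambda\in\Lambda\}$ by $e_\lambda\mapsto\hat F(\lambda)e_\lambda$, so its trace there is $\sum_{\lambda\in\Lambda}\hat F(\lambda)$, of modulus at least $J/8$, which is of the order of $\log(n/K)$. We shall show that if an $m$-dimensional space of functionals on this span is close to $\ell_1^{(m)}$, then the trace must be small. The sup bound on $F$ is what makes this comparison possible. The $L_2$ bound pays for the $k=n-m$ dimensions that the functionals do not see,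 and for that we shall take $K=\max(k,1)$.

Why the exponential factors? The plain sum $\beta\sum_jf_j$ has trace $\beta J$, but it also equals $\beta J$ at $t=0$, so nothing is gained. Multiplying the old function by $e^{-\eta|f_j|}$ before adding $\beta f_j$ would keep the sup norm below $1$, but $|f_j|$ has frequencies of both signs and would spread $F_{j-1}$ over all of $\mathbb Z$. The function $h_j$ has the same real part, hence damps equally well, and its frequencies are all $\le0$. It moves mass only to the left, and the leftward leak can be estimated. This is a construction of McGehee–Pigno–Smith type.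

The smallest interesting case can be done by hand. Let $\Lambda=\{0,1,2,3,4\}$ and $K=1$, so that $J=\log_4 16=2$, the blocks are $\{0\}$ and $\{1,2,3,4\}$, and $F=\beta e^{-h_1/4}+\beta f_1$. The function $e^{-h_1/4}$ has only frequencies $\le0$, and its constant coefficient is $e^{-c_0/4}$, where $c_0=\int|f_1|\le\|f_1\|_2=\frac12$. So $\sum_{\lambda\in\Lambda}\hat F(\lambda)=\beta(e^{-c_0/4}+1)\ge\beta(1+e^{-1/8})>1.88\,\beta$. The undamped sum has trace $2\beta$, so the damping costs little.

*Proof of Lemma 1.*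

**Step 1: $h_j$ is well defined and damps exactly like $|f_j|$.** The function $|f_j|$ is Lipschitz, because $f_j$ is a trigonometric polynomial and $\big||a|-|b|\big|\le|a-b|$. A Lipschitz function has an absolutely convergent Fourier series (Bernstein). Indeed, if $g=\sum c_le_l$ has Lipschitz constant $M$, then $\sum_l|c_l|^2|e^{il\epsilon}-1|^2=\|g(\cdot+\epsilon)-g\|_2^2\le M^2\epsilon^2$. Dividing by $\epsilon^2$ and letting $\epsilon\to0$ (Fatou) gives $\sum l^2|c_l|^2\le M^2$, and Cauchy–Schwarz against $\sum_{l\ne0}l^{-2}$ gives $\sum|c_l|<\infty$. So $h_j$ is a continuous function with absolutely convergent Fourier series and frequencies $\le0$. Since $|f_j|$ is real, $c_{-l}=\overline{c_l}$, and therefore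
$$\operatorname{Re}h_j=c_0+\sum_{l<0}\big(c_le_l+\overline{c_l}\,e_{-l}\big)=|f_j| .$$
By Parseval,
$$\|h_j\|_2^2=c_0^2+4\sum_{l<0}|c_l|^2\le2\Big(c_0^2+2\sum_{l<0}|c_l|^2\Big)=2\|f_j\|_2^2 .$$

**Step 2: the sup norm.** On $[0,1]$ the convex function $e^{-\eta x}$ lies below its chord, which joins $(0,1)$ to $(1,e^{-1/4})=(1,1-\beta)$. Hence $e^{-\eta x}\le1-\beta x$ there. We have $|F_0|\le\beta\le1$, and if $|F_{j-1}|\le1$, then
$$|F_j|\le e^{-\eta\operatorname{Re}h_j}+\beta|f_j|=e^{-\eta|f_j|}+\beta|f_j|\le1 .$$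

**Step 3: the $L_2$ norm.** Unrolling the recursion,
$$F=\beta\sum_{j=0}^{J-1}f_jE_j,\qquad E_j=\exp\Big(-\eta\sum_{i=j+1}^{J-1}h_i\Big),\qquad |E_j|=\exp\Big(-\eta\sum_{i>j}|f_i|\Big)\le1 ,$$
with $E_{J-1}=1$. So $\|F\|_2\le\beta\sum_jK^{-1/2}2^{-j}\le2\beta K^{-1/2}\le\frac12K^{-1/2}$.

**Step 4: only the leftward leak matters for the trace.** Functions with absolutely convergent Fourier series and frequencies $\le0$ form an algebra, complete in the submultiplicative norm $\sum|c_l|$, so the exponential series shows that $E_j$ belongs to it. Hence $f_jE_j$ has only frequencies $\le\max\Lambda_j$, and its Fourier coefficients vanish on $\Lambda_l$ for $l>j$ and on the unused elements of $\Lambda$. Write $B_j=\Lambda_0\cup\dots\cup\Lambda_j$, so that $|B_j|=K(4^{j+1}-1)/3\le K4^{j+1}/3$. Since $\sum_{\lambda\in B_j}\hat f_j(\lambda)=1$,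
$$\sum_{\lambda\in\Lambda}\hat F(\lambda)=\beta\sum_{j=0}^{J-1}\Big[1+\sum_{\lambda\in B_j}\big(f_j(E_j-1)\big)^{\wedge}(\lambda)\Big].$$

**Step 5: the leak is at most $0.41$ per block.** For $\operatorname{Re}z\ge0$ we have $e^{-z}-1=-z\int_0^1e^{-uz}\,du$, so $|e^{-z}-1|\le|z|$. With $z=\eta\sum_{i>j}h_i$,
$$\|E_j-1\|_2\le\eta\sum_{i>j}\|h_i\|_2\le\eta\sqrt2\,K^{-1/2}\sum_{i>j}2^{-i}\le\eta\sqrt2\,K^{-1/2}2^{-j}.$$
By Cauchy–Schwarz over $B_j$, Parseval, and $|f_j|\le1$, the inner sum in Step 4 has modulus at most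
$$|B_j|^{1/2}\,\|E_j-1\|_2\le\frac2{\sqrt3}\,2^jK^{1/2}\cdot\frac{\sqrt2}4K^{-1/2}2^{-j}=\frac{\sqrt2}{2\sqrt3}<0.41 .$$
The growth rate $4$ of the blocks matches the two factors exactly: $|B_j|^{1/2}$ grows like $2^j$, and the later dampings have $L_2$ size $2^{-j}$. Hence $\operatorname{Re}\sum_{\lambda\in\Lambda}\hat F(\lambda)\ge0.59\,\beta J\ge J/8$. $\square$

## 2. Banach–Mazur distance to $\ell_1^{(m)}$ as an interpolation constant

Let $X=H^\infty(\Lambda)$ be the space $\operatorname{span}\{e_\lambda:\lambda\in\Lambda\}$ with the sup norm, and $X^*$ its dual. Both have dimension $n$. We write $\Lambda=\Lambda_n$ when $n$ should be visible. Let $\ell_1^{(m)}$ and $\ell_\infty^{(m)}$ be $\mathbb C^m$ with the norms $\sum|b_i|$ and $\max|a_i|$. They are dual to each other.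

**Definition (Banach–Mazur distance).** For finite-dimensional spaces $Y,Z$ of equal dimension, $d(Y,Z)=\inf\{\|T\|\,\|T^{-1}\|:T:Y\to Z\text{ a linear isomorphism}\}$. Always $d\ge1$, and taking adjoints gives $d(Y^*,Z^*)=d(Y,Z)$.

As an example take $\Lambda=\{0,1\}$. Choosing $z$ to align phases gives $\max_z|a+bz|=|a|+|b|$, so $X=\ell_1^{(2)}$ and $X^*=\ell_\infty^{(2)}$. The map $T(a,b)=(a+b,a-b)$ from $\ell_1^{(2)}$ to $\ell_\infty^{(2)}$ has norm $1$, and
$$|a|+|b|\le\sqrt2\,\big(|a|^2+|b|^2\big)^{1/2}=\big(|a+b|^2+|a-b|^2\big)^{1/2}\le\sqrt2\max(|a+b|,|a-b|).$$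
So $d(X^*,\ell_1^{(2)})\le\sqrt2$.

The paper "On Interpolation By And Banach Spaces Of Polynomials" poses the following. It is known that there is an absolute constant $C>0$ with $d\big((H^\infty(\Lambda_n))^*,\ell_1^{(n)}\big)\ge C\log n$ for every set $\Lambda_n$ of $n$ integers. The whole dual is therefore far from $\ell_1^{(n)}$. If we pass to a subspace of the dual, how many dimensions must we give up before the subspace can be close to $\ell_1$?

**Conjecture 4.1 (of that paper).** There exists a constant $C_4>0$, independent of $n$, $m$, $\Lambda_n$ and $U$, such that if $U$ is an $m$-dimensional subspace of $(H^\infty(\Lambda_n))^*$ $(m\le n)$, then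
$$d(U,\ell_1^{(m)})\ge C_4\log\frac n{n-m+1}.$$

The conjecture is true, with $C_4=1/57$.

**Theorem 1.** For every set $\Lambda_n$ of $n$ integers, every $1\le m\le n$ and every $m$-dimensional subspace $U\subset(H^\infty(\Lambda_n))^*$,
$$d(U,\ell_1^{(m)})\ge\frac1{57}\log\frac n{n-m+1}.$$

From now on $k=n-m$ and $K=\max(k,1)$. Since $m\ge1$, we have $K\le n$, and $F$ denotes the function of Lemma 1 for this $K$.

We put the distance in the form in which we use it. Let $W\subset C(\mathbb T)$ be a finite-dimensional space of trigonometric polynomials (for Theorem 1, $W=X$). Suppose $g_1,\dots,g_m\in W^*$ satisfy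
$$D_0^{-1}\sum|b_i|\le\Big\|\sum b_ig_i\Big\|_{W^*}\le\sum|b_i|\qquad(b\in\mathbb C^m).\tag{1}$$
If $U\subset X^*$ and $D>d(U,\ell_1^{(m)})$, then such $g_i$, forming a basis of $U$, exist with $W=X$ and some $D_0<D$. Indeed, take an isomorphism $T:\ell_1^{(m)}\to U$ with $\|T\|\|T^{-1}\|=D_0<D$, scale it so that $\|T\|=1$, and let $g_i$ be the image of the $i$th unit vector. Put
$$R:W\to\ell_\infty^{(m)},\qquad Rx=(g_i(x))_{i=1}^m .$$
The upper estimate in (1) gives $\|g_i\|\le1$, that is, $\|R\|\le1$. The lower estimate says that *interpolation is possible with constant $D_0$*: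
$$\text{every }a\in\mathbb C^m\text{ equals }Rx\text{ for some }x\in W\text{ with }\|x\|\le D_0\|a\|_\infty.\tag{2}$$
To see this, define a functional on $\operatorname{span}\{g_i\}\subset W^*$ by $\sum b_ig_i\mapsto\sum b_ia_i$. It is well defined, since (1) makes the $g_i$ independent, and its norm is at most $D_0\|a\|_\infty$ by (1). Extend it to $W^*$ by Hahn–Banach. Since $W$ is finite-dimensional, the extension is evaluation at some $x\in W$ of norm at most $D_0\|a\|_\infty$, and $g_i(x)=a_i$. When the $g_i$ are evaluations at points $t_i$, statement (2) is literally interpolation of the data $a_i$ at $t_i$ by polynomials of controlled sup norm.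

Finally we transport $F$ to the data space. By Hahn–Banach and the Riesz theorem there are complex measures $\mu_i$ on $\mathbb T$ with $\|\mu_i\|\le1$ and $\int x\,d\mu_i=g_i(x)$ for $x\in W$. Put
$$a_s(i)=\int F(t-s)\,d\mu_i(t)\qquad(s\in\mathbb T,\ 1\le i\le m).\tag{3}$$
This is continuous in $s$, because $F$ is uniformly continuous. Clearly $|a_s(i)|\le\|F\|_\infty\le1$. By Cauchy–Schwarz for $|\mu_i|$ and Fubini,
$$\int|a_s(i)|^2ds\le\|\mu_i\|\int\!\!\int|F(t-s)|^2\,d|\mu_i|(t)\,ds\le\|F\|_2^2\le\frac1{4K}.\tag{4}$$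

## 3. The extreme cases $m=1$, $m\le n/2$ and $m=n$

If $m=1$, the right side of Theorem 1 is $0$. If $m\le n/2$, then $n/(n-m+1)<2$ and the claim follows from $d\ge1$. With the constant $1/57$ the theorem says more than $d\ge1$ exactly when $n-m+1<e^{-57}n$, so the content is in small codimension $k$.

Now let $m=n$, so $k=0$, $K=1$, $U=X^*$. Here $R$ is bijective and (2) says $\|R^{-1}\|\le D_0$. Put $y_s=R^{-1}a_s$, a continuous family in $X$ with $\|y_s\|\le D_0$. For $x\in X$ we have $F*x\in X$, and
$$g_i(F*x)=\int\!\!\int F(t-s)x(s)\,ds\,d\mu_i(t)=\int x(s)\,a_s(i)\,ds=\int x(s)\,g_i(y_s)\,ds=g_i\Big(\int x(s)y_s\,ds\Big).\tag{5}$$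
This holds for all $i$, and $R$ is injective, so $F*x=\int x(s)y_s\,ds$. Now compare traces on $X$. With $y_s=\sum_\lambda c_\lambda(s)e_\lambda$, the operator on the right has trace $\sum_\lambda\int e_\lambda(s)c_\lambda(s)\,ds=\int y_s(s)\,ds$, of modulus at most $D_0$. Hence $J/8\le D_0$. Since $\log_4n\le\log_4(1+3n)<J+1\le8D_0+1\le9D_0$, we get $\log n\le9(\log4)D_0$. This is the bound $C\log n$ recalled above, and the proof did not use $\|F\|_2$.

## 4. Codimension $k$: an error operator of rank $k$

Let now $k>0$. The map $R:X\to\ell_\infty^{(m)}$ is onto with kernel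
$$N=\ker R=\{x\in X:u(x)=0\ \text{for all }u\in U\},\qquad\dim N=n-m=k .$$
Choose for each $s$ some $y_s\in X$ with $Ry_s=a_s$ and put $wx=\int x(s)y_s\,ds$. Computation (5) still holds, but now it only says $g_i(F*x-wx)=0$ for all $i$. So $\Delta=(F*-w)|_X$ maps $X$ into $N$ and has rank at most $k$. We must bound its trace.

**Lemma 2.** Equip $X$ with the $L_2$ inner product, for which $(e_\lambda)_{\lambda\in\Lambda}$ is an orthonormal basis, and let $\|S\|_{HS}^2=\sum_\lambda\|Se_\lambda\|_2^2$ be the Hilbert–Schmidt norm of a linear map $S:X\to X$.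

1. $\operatorname{tr}(F*|_X)=\sum_{\lambda\in\Lambda}\hat F(\lambda)$ and $\|F*|_X\|_{HS}\le\|F\|_2$.
2. If $s\mapsto y_s\in X$ is bounded and Borel and $wx=\int x(s)y_s\,ds$, then $\operatorname{tr}(w|_X)=\int y_s(s)\,ds$ and $\|w|_X\|_{HS}^2\le\int\!\!\int|y_s(t)|^2\,ds\,dt$.
3. If $\operatorname{rank}\Delta\le k$, then $|\operatorname{tr}\Delta|\le\sqrt k\,\|\Delta\|_{HS}$.

*Proof.* For the first item, $F*e_\lambda=\hat F(\lambda)e_\lambda$ and $\sum_{\lambda\in\Lambda}|\hat F(\lambda)|^2\le\|F\|_2^2$. For the second, write $y_s=\sum_\lambda c_\lambda(s)e_\lambda$ with bounded Borel $c_\lambda$. The trace is $\sum_\lambda\langle we_\lambda,e_\lambda\rangle=\sum_\lambda\int e_\lambda(s)c_\lambda(s)\,ds=\int y_s(s)\,ds$. For each $t$, Bessel's inequality gives $\sum_\lambda|\int e_\lambda(s)y_s(t)\,ds|^2\le\int|y_s(t)|^2ds$; integrate in $t$. For the third, let $P$ be the orthogonal projection onto the range of $\Delta$. Then $\operatorname{tr}\Delta=\operatorname{tr}(P\Delta)$, and Cauchy–Schwarz for the Hilbert–Schmidt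 inner product gives $|\operatorname{tr}(P\Delta)|\le\|P\|_{HS}\|\Delta\|_{HS}\le\sqrt k\,\|\Delta\|_{HS}$. $\square$

For a feel for the third item, take the rank-one map $x\mapsto\langle x,u\rangle v$. It has trace $\langle v,u\rangle$ and Hilbert–Schmidt norm $\|u\|\|v\|$, so the inequality is Cauchy–Schwarz.

Altogether, since $F*=w+\Delta$ on $X$,
$$\frac J8\le\Big|\int y_s(s)\,ds\Big|+\sqrt k\,\big(\|F\|_2+\|w|_X\|_{HS}\big).\tag{6}$$
The term $\sqrt k\,\|F\|_2\le\frac12$ is harmless; this is why Lemma 1 was arranged with first block of size $K$. The term $\int y_s(s)\,ds$ needs only $\|y_s\|_\infty\lesssim D$. Everything depends on $\|w|_X\|_{HS}$, for which we need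
$$\int|y_s(t)|^2\,ds\ \lesssim\ \frac{D^2}K\qquad\text{for each }t.\tag{7}$$

The natural choice is to take for $y_s$ the lift of $a_s$ that (2) provides, made measurable in $s$. This gives $\|y_s\|_\infty\le D\|a_s\|_\infty$, and here the attempt stops. The bound (4) says that each *single* coordinate $a_s(i)$ is small in $L_2(ds)$, of size $K^{-1/2}$; it does not say that $\|a_s\|_\infty=\max_i|a_s(i)|$ is small. For instance, if the $\mu_i$ are unit point masses at points $t_i$ that form a fine net in $\mathbb T$, then $a_s(i)=F(t_i-s)$. By uniform continuity $\max_i|a_s(i)|$ is as close to $\|F\|_\infty$ as we like, for every $s$. So the estimate that this choice yields is $\|w\|_{HS}\le D$, and (6) loses a factor $\sqrt k$.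

## 5. Linear lifts and projections

If $R$ had a linear right inverse $V:\ell_\infty^{(m)}\to X$ of norm at most $D$, then (7) would be immediate with $y_s=Va_s$. For fixed $t$ the functional $a\mapsto(Va)(t)$ has the form $\sum_iv_ia_i$ with $\sum|v_i|\le D$, so by Minkowski and (4) the $L_2(ds)$ norm of $y_s(t)$ is at most $\sum_i|v_i|\cdot\frac12K^{-1/2}\le\frac12DK^{-1/2}$. Linearity transfers the coordinatewise $L_2$ bound to every value $y_s(t)$.

The same argument, with the linear map given from the outside, proves a result about projections.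

**Theorem 2 (projection constants of all subspaces).** If $W\subset H^\infty(\Lambda_n)$, $\dim W=m$, and $p:C(\mathbb T)\to W$ is a linear projection onto $W$, then $\|p\|\ge\frac1{24}\log\frac n{n-m+1}$.

*Proof.* Let $L=\|p\|$. We may assume $L<\infty$, and $L\ge1$ because $p$ fixes $W\ne\{0\}$. Let $F_s(t)=F(t-s)$.

**Step 1: an error of rank at most $k$.** Put $\Delta=F*|_X-p(F*\,\cdot)|_X=(I-p)|_X\circ(F*)|_X$. Here $F*$ maps $X$ into $X$, and $(I-p)|_X$ kills $W$, which has codimension $k$ in $X$. So $\operatorname{rank}\Delta\le k$.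

**Step 2: the trace of $pF*$.** The map $s\mapsto F_s\in C(\mathbb T)$ is continuous and $F*h=\int h(s)F_s\,ds$ in $C(\mathbb T)$, so $p(F*h)=\int h(s)\,pF_s\,ds$ for $h\in L_2(\mathbb T)$. Lemma 2 applies with $y_s=pF_s\in W\subset X$. Since $|(pF_s)(s)|\le L\|F_s\|_\infty\le L$, we get $|\operatorname{tr}(pF*|_X)|\le L$.

**Step 3: the Hilbert–Schmidt norm of $pF*$.** For $h\in L_2(\mathbb T)$ and every $t$,
$$\Big|\int h(s)(pF_s)(t)\,ds\Big|\le\|p(F*h)\|_\infty\le L\|F*h\|_\infty\le L\|F\|_2\|h\|_2 .$$
So $\big(\int|(pF_s)(t)|^2ds\big)^{1/2}\le L\|F\|_2$ for every $t$, and $\|pF*|_X\|_{HS}\le L\|F\|_2$ by Lemma 2.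

**Step 4: the count.** By Lemmas 1 and 2 and $k\le K$,
$$\frac J8\le L+\sqrt k\,(1+L)\cdot\tfrac12K^{-1/2}\le\tfrac32L+\tfrac12\le2L ,$$
so $J\le16L$. Since $K\le k+1$, we have $\log_4\frac n{k+1}\le\log_4(1+\frac{3n}K)<J+1\le17L$, and $\log\frac n{k+1}\le17(\log4)L<24L$. $\square$

A linear right inverse $V$ of $R$ falls under this theorem. With $\tilde Rf=(\int f\,d\mu_i)_i$ on $C(\mathbb T)$, which extends $R$ and has norm at most $1$, the map $V\tilde R$ is a projection of $C(\mathbb T)$ onto $V(\ell_\infty^{(m)})$ of norm at most $\|V\|$. But Theorem 1 provides no such $V$: condition (2) lifts vectors one at a time.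

## 6. The cube as a quotient of $\ell_1^{(N)}$

That one-at-a-time lifting does not give linear lifting is a general fact about maps onto $\ell_\infty^{(m)}$. Here is an example, with real scalars and outside our polynomial spaces. Let $N=2^m$ and let $R:\ell_1^{(N)}\to\ell_\infty^{(m)}$ send the unit vectors to the $N$ sign vectors in $\{\pm1\}^m$. Then $\|R\|\le1$. Every $a$ with $\|a\|_\infty\le1$ is a convex combination of sign vectors, so it lifts to an $x$ with $\|x\|_1\le1$. Thus (2) holds with constant $1$.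

Yet every linear right inverse $V$ has norm at least $\sqrt{m/3}$. Let $V_{li}$ be its matrix and $\epsilon_i$ independent random signs. For real $c_i$ and $S=\sum\epsilon_ic_i$ we have $ES^4\le3(ES^2)^2$, and Hölder gives $ES^2\le(E|S|)^{2/3}(ES^4)^{1/3}$, so $E|S|\ge3^{-1/2}(\sum c_i^2)^{1/2}$. Hence, using the triangle inequality in $\ell_2^{(m)}$ for the third step,
$$\|V\|\ge E\Big\|\sum_i\epsilon_iVe_i\Big\|_1=\sum_lE\Big|\sum_i\epsilon_iV_{li}\Big|\ge\frac1{\sqrt3}\sum_l\Big(\sum_iV_{li}^2\Big)^{1/2}\ge\frac1{\sqrt3}\Big(\sum_i\Big(\sum_l|V_{li}|\Big)^2\Big)^{1/2}\ge\sqrt{\frac m3},$$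
where $e_i$ are the unit vectors and $\sum_l|V_{li}|=\|Ve_i\|_1\ge\|RVe_i\|_\infty=1$. So a proof of (7) must work with nonlinear lifts.

## 7. Correlating one bounded random polynomial with $K$ Gaussians

By duality, (7) asks that $|\int h(s)y_s(t)\,ds|\lesssim DK^{-1/2}\|h\|_2$ for all $h\in L_2(\mathbb T)$. Here is a way to make this happen without linearity. Draw $K$ random points $s_1,\dots,s_K$ and attach to them independent Gaussians $\gamma_1,\dots,\gamma_K$. Produce *one* random polynomial $Y\in W$, bounded by $2D$, in which the $K$ points play symmetric roles, and let $y_s$ be a multiple of the correlation of $Y$ with $\bar\gamma_1$, given $s_1=s$. A single variable bounded by $2D$ has correlations with $K$ orthonormal directions whose squares sum to at most $4D^2$. By symmetry each direction gets its equal share, and this is the factor $K^{-1/2}$.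

What should $RY$ be? We need a vector whose $i$th coordinate correlates with $\bar\gamma_j$ like $a_{s_j}(i)$. The obvious candidate is $\sum_j\gamma_ja_{s_j}(i)$. Its second moment $E\sum_j|a_{s_j}(i)|^2\le\frac14$ is fine, by (4), but as a Gaussian it is unbounded, and we need all $m$ coordinates bounded at once. Two repairs are needed. First, replace the Gaussian by its phase times its conditional standard deviation; this is a trick of Grothendieck type, and it changes the correlations only by the constant factor $\sqrt\pi/2$. Second, discard the unlucky samples for which this standard deviation is large, and divide by the probability of not being discarded. Only after that do we apply a nonlinear lift, once, to a bounded vector.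

A standard complex Gaussian $\gamma$ is centered and circular with $E|\gamma|^2=1$. Then $|\gamma|^2$ is exponential with mean $1$, so $E|\gamma|=\Gamma(3/2)=\sqrt\pi/2$.

**Lemma 3.** Let $W$, $g_i$, $R$ be as in Section 2, let (1) hold with some $D_0<D$, and let $a_s$ be given by (3). There is a bounded Borel map $s\mapsto y_s\in W$ with $Ry_s=a_s$ for all $s\in\mathbb T$ and
$$\|y_s\|_\infty\le2D\quad(s\in\mathbb T),\qquad\Big(\int|y_s(t)|^2ds\Big)^{1/2}\le\frac2{\sqrt\pi}\,2D\,K^{-1/2}\quad(t\in\mathbb T).$$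

*Proof.*

**Step 1: a continuous lift $\varphi$.** We want a continuous $\varphi:\mathbb C^m\to W$ with $R\varphi(a)=a$ and $\|\varphi(a)\|\le D\|a\|_\infty$; continuity is only there to guarantee measurability later. Let $L$ be any linear right inverse of $R$ (its norm is finite but uncontrolled) and let $\delta>0$. On the unit sphere of $\ell_\infty^{(m)}$, which is compact, take a finite $\delta$-net $(a_l)$, and by (2) choose $x_l\in W$ with $Rx_l=a_l$ and $\|x_l\|\le D_0$. The functions $\max(0,2\delta-\|a-a_l\|_\infty)$ are continuous with sum at least $\delta$ on the sphere. Dividing by their sum gives a continuous partition of unity $(\chi_l)$ with $\chi_l(a)=0$ when $\|a-a_l\|_\infty\ge2\delta$. Put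
$$\varphi(a)=\sum_l\chi_l(a)\,\big(x_l+L(a-a_l)\big)\qquad(\|a\|_\infty=1).$$
Each bracket is mapped by $R$ to $a_l+(a-a_l)=a$, so $R\varphi(a)=a$. Also $\|\varphi(a)\|\le D_0+2\delta\|L\|\le D$ if $\delta$ is small. Extend by $\varphi(ra)=r\varphi(a)$ for $r>0$ and $\varphi(0)=0$. The extension is continuous, at $0$ because $\|\varphi(a)\|\le D\|a\|_\infty$.

**Step 2: truncated samples.** We make the sample sums bounded without destroying their conditional means. Let $s_1,\dots,s_K$ be uniform on $\mathbb T$ and $\gamma_1,\dots,\gamma_K$ standard complex Gaussians, all independent. Let $G_i$ be the indicator of the event $\sum_{j=1}^K|a_{s_j}(i)|^2\le2$, and let $q_i(s)=E[G_i\mid s_1=s]$. Since $G_i$ is symmetric in the $s_j$, also $q_i(s)=E[G_i\mid s_j=s]$ for every $j$. As $|a_s(i)|^2\le1$, Markov's inequality and (4) give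
$$q_i(s)\ge P\Big(\sum_{j=2}^K|a_{s_j}(i)|^2\le1\Big)\ge1-\frac{K-1}{4K}\ge\frac34 .$$
Put
$$a_j'(i)=\frac{a_{s_j}(i)\,G_i}{q_i(s_j)},\qquad\tau_i=\Big(\sum_j|a_j'(i)|^2\Big)^{1/2}\le\tfrac43\sqrt2<2 .$$
Truncation and reweighting cancel on average:
$$E[a_1'(i)\mid s_1=s]=\frac{a_s(i)}{q_i(s)}\,E[G_i\mid s_1=s]=a_s(i).\tag{8}$$

**Step 3: phases of Gaussians.** We now make a vector $A$ with $\|A\|_\infty<2$ that has the right correlations. Let
$$Z_i=\sum_j\gamma_ja_j'(i),\qquad A_i=\tau_i\frac{Z_i}{|Z_i|}\quad(A_i=0\text{ if }\tau_i=0\text{ or }Z_i=0).$$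
We claim that
$$E[\bar\gamma_jA_i\mid s_1,\dots,s_K]=\frac{\sqrt\pi}2\,a_j'(i).\tag{9}$$
Fix the $s_j$. If $\tau_i=0$, both sides are $0$. Otherwise let $v_j=a_j'(i)/\tau_i$, a unit vector in $\mathbb C^K$, and $\zeta=\sum_jv_j\gamma_j=Z_i/\tau_i$, a standard complex Gaussian. Write $\gamma_j=\bar v_j\zeta+\gamma'$. Then $E[\gamma'\bar\zeta]=E[\gamma_j\bar\zeta]-\bar v_jE|\zeta|^2=\bar v_j-\bar v_j=0$, and $E[\gamma'\zeta]=0$ because $E[\gamma_i\gamma_l]=0$ for all $i,l$. So all covariances between the real and imaginary parts of $\gamma'$ and $\zeta$ vanish. Being jointly Gaussian, $\gamma'$ and $\zeta$ are independent, and $\gamma'$ is centered. Since $A_i=\tau_i\zeta/|\zeta|$ almost surely,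
$$E[\bar\gamma_jA_i]=\tau_iv_j\,E\Big[\bar\zeta\,\frac\zeta{|\zeta|}\Big]+\tau_i\,E[\overline{\gamma'}]\,E\Big[\frac\zeta{|\zeta|}\Big]=\tau_iv_j\,E|\zeta|=\frac{\sqrt\pi}2a_j'(i).$$

**Step 4: definition of $y_s$, interpolation and sup bound.** Let $Y=\varphi(A)\in W$, so $RY=A$ and $\|Y\|_\infty\le D\|A\|_\infty\le2D$. Define
$$y_s=\frac2{\sqrt\pi}E[\bar\gamma_1Y\mid s_1=s],$$
meaning that all variables except $s_1=s$ are integrated out. The integrand is a Borel function of all the variables, because $\varphi$ and $s\mapsto a_s$ are continuous and $q_i$ is Borel by Fubini. So $y_s$ is defined for every $s$ and is Borel in $s$. Since $R$ is linear, (9) and (8) give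
$$(Ry_s)_i=\frac2{\sqrt\pi}E[\bar\gamma_1A_i\mid s_1=s]=E[a_1'(i)\mid s_1=s]=a_s(i).$$
Moreover $\|y_s\|_\infty\le\frac2{\sqrt\pi}E|\gamma_1|\cdot2D=2D$.

**Step 5: the $L_2$ bound.** Here symmetry pays. The variables $G_i$, $\tau_i$, $Z_i$, hence $A$ and $Y$, do not change when the pairs $(s_j,\gamma_j)$ are permuted. So for $h\in L_2(\mathbb T)$ and fixed $t$ the number $E[h(s_j)\bar\gamma_jY(t)]$ does not depend on $j$, and
$$\Big|\int h(s)y_s(t)\,ds\Big|=\frac2{\sqrt\pi}\Big|E[h(s_1)\bar\gamma_1Y(t)]\Big|=\frac2{\sqrt\pi}\cdot\frac1K\Big|E\Big[\sum_{j=1}^Kh(s_j)\bar\gamma_j\,Y(t)\Big]\Big|.$$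
Since $|Y(t)|\le2D$, and the variables $h(s_j)\bar\gamma_j$ are orthogonal with second moment $\|h\|_2^2$, this is at most
$$\frac2{\sqrt\pi}\cdot\frac{2D}K\Big(E\Big|\sum_jh(s_j)\bar\gamma_j\Big|^2\Big)^{1/2}=\frac2{\sqrt\pi}\cdot\frac{2D}K\cdot\sqrt K\,\|h\|_2=\frac2{\sqrt\pi}\,2D\,K^{-1/2}\|h\|_2 .$$
Take the supremum over $\|h\|_2\le1$. $\square$

## 8. The trace count: proof of Theorem 1

Let $D>d(U,\ell_1^{(m)})$; in particular $D\ge1$. As in Section 2, choose a basis $g_1,\dots,g_m$ of $U$ that satisfies (1) with $W=X$ and some $D_0<D$. Take $a_s$ from (3), $y_s$ from Lemma 3, and $wx=\int x(s)y_s\,ds$.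

**Step 1: the difference has rank at most $k$.** For $x\in X$, computation (5) uses only $F*x\in X$ and $g_i(y_s)=a_s(i)$, so it gives $g_i(F*x)=g_i(wx)$ for all $i$. Hence $\Delta x=F*x-wx$ lies in $N=\ker R$, which has dimension $k$.

**Step 2: the trace of $w$.** By Lemma 2, $|\operatorname{tr}(w|_X)|=|\int y_s(s)\,ds|\le2D$.

**Step 3: the trace of $\Delta$.** By Lemmas 1, 2 and 3, $\|F*|_X\|_{HS}\le\frac12K^{-1/2}$ and $\|w|_X\|_{HS}\le\frac2{\sqrt\pi}2DK^{-1/2}$. Since $k\le K$,
$$|\operatorname{tr}\Delta|\le\sqrt k\,K^{-1/2}\Big(\frac12+\frac4{\sqrt\pi}D\Big)\le\frac12+\frac4{\sqrt\pi}D .$$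

**Step 4: conclusion.** From $F*|_X=w|_X+\Delta$, Lemma 1 and $D\ge1$, with $4/\sqrt\pi<2.26$,
$$\frac J8\le\Big|\sum_{\lambda\in\Lambda}\hat F(\lambda)\Big|\le2D+\frac12+\frac4{\sqrt\pi}D\le5D,\qquad\text{so}\quad J\le40D .$$
Since $K\le k+1$,
$$\log_4\frac n{k+1}\le\log_4\Big(1+\frac{3n}K\Big)<J+1\le41D ,$$
hence $\log\frac n{k+1}\le41(\log4)D<57D$. Let $D\downarrow d(U,\ell_1^{(m)})$. $\blacksquare$

## 9. Subspaces of quotients of the dual

**Theorem 3.** Let $E$ be an $m$-dimensional subspace of a quotient space of $(H^\infty(\Lambda_n))^*$. Then $d(E,\ell_1^{(m)})\ge\frac1{57}\log\frac n{n-m+1}$. Equivalently, for every $m$-dimensional subquotient $W/N$ of $H^\infty(\Lambda_n)$ ($N\subset W\subset H^\infty(\Lambda_n)$), $d(W/N,\ell_\infty^{(m)})\ge\frac1{57}\log\frac n{n-m+1}$.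

*Proof.*

**Step 1: translation to subquotients.** A quotient of $X^*$ by a subspace $M$ is isometric to $W^*$, where $W=\{x\in X:u(x)=0\ \forall u\in M\}$. A subspace $E\subset W^*$ is isometric to $(W/N)^*$, where $N=\{x\in W:u(x)=0\ \forall u\in E\}$, because $(W/N)^*$ is the annihilator of $N$ in $W^*$, which is $E$. Conversely, every subquotient $W/N$ arises in this way. Since $d(E,\ell_1^{(m)})=d(W/N,\ell_\infty^{(m)})$, the two statements are equivalent. Put $k_1=\dim X/W$ and $k_2=\dim N$, so $n-m=k=k_1+k_2$.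

**Step 2: an error of rank at most $k_1+k_2$.** Let $D>d(E,\ell_1^{(m)})$. Exactly as in Section 2, choose a basis $g_1,\dots,g_m$ of $E\subset W^*$ with (1) for this $W$ and some $D_0<D$. Now $\ker R=N$, and Lemma 3 gives $y_s\in W\subset X$. The space $X'=\{x\in X:F*x\in W\}$ is the kernel of the map $X\to X/W$, $x\mapsto F*x+W$, so its codimension in $X$ is at most $k_1$. For $x\in X'$ both $F*x$ and $wx$ lie in $W$, where the $g_i$ are defined and are represented by the $\mu_i$. Computation (5) applies and gives $F*x-wx\in N$. So $\Delta=(F*-w)|_X$ maps $X'$ into $N$ and has rank at most $k_1+k_2=k$.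

**Step 3: the same count.** Steps 2, 3 and 4 of Section 8 used only $y_s\in X$, the bounds of Lemma 3, and $\operatorname{rank}\Delta\le k$. They apply unchanged. $\square$

## 10. A product of two Dirichlet kernels: sharpness for intervals

**Proposition 4.** Let $\Lambda_n=\{0,1,\dots,n-1\}$ and $1\le m\le n$. There are $m$-dimensional subspaces $U\subset(H^\infty(\Lambda_n))^*$ and $W\subset H^\infty(\Lambda_n)$ with
$$d(U,\ell_1^{(m)})\le4+\log\frac n{n-m+1},\qquad d(W,\ell_\infty^{(m)})\le4+\log\frac n{n-m+1}.$$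

*Proof.*

**Step 1: an interpolation kernel.** We interpolate at the $m$th roots of unity and spend the remaining $k=n-m$ degrees on faster decay. Let $\omega_0=1,\omega_1,\dots,\omega_{m-1}$ be the $m$th roots of unity and
$$\kappa(z)=\frac{(1+z+\dots+z^{m-1})(1+z+\dots+z^k)}{m(k+1)},$$
of degree $m-1+k=n-1$. Then $\kappa(1)=1$ and $\kappa(\omega_j)=0$ for $j\ne0$. So $Va=\sum_ja_j\kappa(\cdot\,\bar\omega_j)\in X$ satisfies $(Va)(\omega_j)=a_j$, and
$$\|Va\|\le B\|a\|_\infty,\qquad B=\sup_{|z|=1}\sum_j|\kappa(z\bar\omega_j)| .$$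

**Step 2: a sum bounding $B$.** For $|\theta|\le\pi$ we have $|1-e^{i\theta}|\ge2|\theta|/\pi$. So $\frac1m|1+z+\dots+z^{m-1}|\le\min(1,\frac2{m|1-z|})\le\min(1,\frac\pi{m|\theta|})$ at $z=e^{i\theta}$, and likewise for the other factor. Hence
$$|\kappa(e^{i\theta})|\le\min\Big(1,\ \frac\pi{m|\theta|}\min\Big(1,\frac\pi{(k+1)|\theta|}\Big)\Big).$$
The right side decreases in $|\theta|$. The arguments in $(-\pi,\pi]$ of the $m$ points $z\bar\omega_j$ are spaced by $2\pi/m$. On each side of $0$ the nearest one contributes at most $1$, and the next ones have absolute values at least $2\pi i/m$ for $i=1,2,\dots$. With $r=m/(k+1)$ this gives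
$$B\le2+2\sum_{i\ge1}\frac1{2i}\min\Big(1,\frac r{2i}\Big).$$

**Step 3: evaluating it.** If $r\ge1$, then $\sum_{i\le r}\frac1{2i}\le\frac12(1+\log r)$ and $\sum_{i>r}\frac r{4i^2}\le\frac r{4\lfloor r\rfloor}\le\frac12$. So $B\le4+\log r\le4+\log\frac n{k+1}$, as $m\le n$. If $r<1$, then $B\le2+\frac r2\cdot\frac{\pi^2}6<4\le4+\log\frac n{k+1}$, as $k+1\le n$.

**Step 4: the two subspaces.** Let $U$ be the span of the evaluations $\delta_{\omega_j}$. Then $\|\sum b_j\delta_{\omega_j}\|\le\sum|b_j|$. Testing on $Va$ with $|a_j|=1$ and $a_jb_j=|b_j|$ gives $\|\sum b_j\delta_{\omega_j}\|\ge B^{-1}\sum|b_j|$. In particular $\dim U=m$ and $d(U,\ell_1^{(m)})\le B$. Let $W=V(\ell_\infty^{(m)})$. Then $\|a\|_\infty\le\|Va\|\le B\|a\|_\infty$, so $\dim W=m$ and $d(W,\ell_\infty^{(m)})\le B$. $\square$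

Combine this with Theorem 1 and $d\ge1$. For intervals $\Lambda_n$ the minimum of $d(U,\ell_1^{(m)})$ over $m$-dimensional $U$ is at most $4\big(1+\log\frac n{n-m+1}\big)$ and at least $\frac1{58}\big(1+\log\frac n{n-m+1}\big)$, since $1+x\le58\max(1,x/57)$ for $x\ge0$. So it is of exact order $1+\log\frac n{n-m+1}$, uniformly in $n$ and $m$, and the function $\log\frac n{n-m+1}$ in the conjecture cannot be improved in general.

## 11. Characters of compact groups with torsion-free dual

**Corollary 5.** Theorems 1 and 3 hold with the same constant when $\Lambda_n$ is any set of $n$ characters of a compact abelian group $G$ with torsion-free dual.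

*Proof.* Every subspace $U\subset X^*$ is of the form $(X/N)^*$, so it is enough to bound $d(W/N,\ell_\infty^{(m)})$ from below for subquotients $W/N$ of $X=H(\Lambda_n)\subset C(G)$.

**Step 1: reduction to $G=\mathbb T^d$.** The subgroup $\Gamma'$ of $\hat G$ generated by $\Lambda_n$ is finitely generated and torsion-free, so it is a copy of some $\mathbb Z^d$. The functions in $H(\Lambda_n)$ are constant on the cosets of the annihilator of $\Gamma'$ in $G$, and the quotient of $G$ by that annihilator has dual $\mathbb Z^d$. So we may take $G=\mathbb T^d$ and $\Lambda_n\subset\mathbb Z^d$. If $d=0$, then $n=1$ and the bound is $0$.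

**Step 2: an almost dense curve.** For $B\in\mathbb N$ let $\theta_B(r)=\sum_{i=1}^dr_iB^{i-1}$. For large $B$ this is injective on $\Lambda_n$, because the difference of two distinct elements gives a nonzero polynomial in $B$. Let $c(t)=(t,Bt,\dots,B^{d-1}t)$. We claim that for every $\alpha\in\mathbb T^d$ some $c(t)$ is within $2\pi/B$ of $\alpha$ in each coordinate. Choose an interval $I_1$ of length $2\pi/B$ containing $\alpha_1$. As $t$ runs over $I_1$, $Bt$ runs over an interval of length $2\pi$. This contains a representative of $\alpha_2$ modulo $2\pi$, and hence a subinterval of length $2\pi/B$ containing that representative. Let $I_2\subset I_1$ be its preimage, of length $2\pi/B^2$. As $t$ runs over $I_2$, $B^2t$ runs over an interval of length $2\pi$; continue in this way up to $I_d$. Any $t\in I_d$ works.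

**Step 3: distortion tending to $1$.** The map $T_B:e_\lambda\mapsto e_{\theta_B(\lambda)}$ sends $x$ to $x\circ c$, so $\|T_Bx\|\le\|x\|$. The coefficients of $x=\sum x_\lambda e_\lambda$ satisfy $|x_\lambda|\le\|x\|$, so with $M=\sum_{\lambda\in\Lambda_n}\sum_i|\lambda_i|$,
$$|x(\alpha)-x(\alpha')|\le M\|x\|\max_i|\alpha_i-\alpha_i'| .$$
Taking $\alpha$ where $|x|$ is maximal and $\alpha'=c(t)$ near it, $\|x\|\le\|T_Bx\|+\frac{2\pi M}B\|x\|$. Hence $\|T_B\|\,\|T_B^{-1}\|\le(1-2\pi M/B)^{-1}$ for large $B$.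

**Step 4: transfer.** $T_B$ induces an isomorphism of $W/N$ onto the subquotient $T_BW/T_BN$ of $H^\infty(\theta_B(\Lambda_n))\subset C(\mathbb T)$; the induced map and its inverse have norms at most $\|T_B\|$ and $\|T_B^{-1}\|$. By Theorem 3,
$$d(W/N,\ell_\infty^{(m)})\ge\Big(1-\frac{2\pi M}B\Big)\frac1{57}\log\frac n{n-m+1}.$$
Let $B\to\infty$. $\square$

Some hypothesis on torsion is needed for a universal constant. If $\Lambda_n$ is a finite subgroup of order $n$ of $\hat G$, then $H(\Lambda_n)$ consists of all functions on the quotient of $G$ by the annihilator of $\Lambda_n$, a group with $n$ elements. So $H(\Lambda_n)$ is isometric to $\ell_\infty^{(n)}$, and $d\big((H(\Lambda_n))^*,\ell_1^{(n)}\big)=1$ for every such $n$.
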